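# Dirichlet energy of a Reeb flow and the variance of its Lyapunov exponent

## 1. The guess: least energy equals squared entropy over volume

A Reeb flow moves the contact planes around and distorts any complex structure chosen on them. How small can we make this distortion, in mean square, by choosing the complex structure well? The answer one would first guess is that only the entropy of the flow obstructs: the least energy should be $h^2/\mathrm{Vol}$. We set this up precisely, test it by hand, see what it would force, and then prove what is true.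

Throughout, everything is $C^\infty$. $M$ is a closed connected 3-manifold with a contact form $\alpha$, that is, a 1-form with $\alpha\wedge d\alpha$ nowhere zero, and $M$ is oriented by $\alpha\wedge d\alpha$. Write $\xi=\ker\alpha$, and let $X=X_\alpha$ be the Reeb field, defined by $\alpha(X)=1$ and $\iota_Xd\alpha=0$. Its flow $\varphi_t$ preserves $\alpha$, $\xi$ and the measure $\mu=\alpha\wedge d\alpha$. Put $\mathrm{Vol}=\mu(M)$ and $m=\mu/\mathrm{Vol}$.

**Definition (compatible structures and energy).** $\mathcal J(\alpha)$ is the set of smooth complex structures $J$ on $\xi$ for which $g_J=d\alpha(\cdot,J\cdot)$ is a metric on $\xi$. Put $\varphi_t^*J=d\varphi_t^{-1}\,J\,d\varphi_t$ and $\mathcal L_XJ=\frac{d}{dt}\big|_{0}\varphi_t^*J$, so that $(\mathcal L_XJ)v=[X,Jv]-J[X,v]$. Differentiating $J^2=-\mathrm{Id}$ gives $KJ=-JK$ for $K=\mathcal L_XJ$. Hence $\mathrm{tr}\,K=0$, and so $d\alpha(Ku,v)=-d\alpha(u,Kv)$. It follows that $g_J(Ku,v)=d\alpha(Ku,Jv)=-d\alpha(u,KJv)=d\alpha(u,JKv)=g_J(u,Kv)$. So $K$ is $g_J$-symmetric and traceless,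 with eigenvalues $\pm\nu$, $\nu\ge0$, and $K^2=\nu^2\mathrm{Id}$. Set
$$\|\mathcal L_XJ\|=\tfrac12\nu,\qquad \mathcal E(J)=\int_M\|\mathcal L_XJ\|^2\,d\mu .$$

**Definition (entropy).** For a finite measurable partition $P$ let $H(P)=-\sum_i m(P_i)\log m(P_i)$. Then $h_m(X)=\sup_P\lim_n\frac1nH\big(\bigvee_{j<n}\varphi_1^{-j}P\big)$ is the Kolmogorov–Sinai entropy of $\varphi_1$. The unnormalized entropy is $h_\mu(X)=\mathrm{Vol}\cdot h_m(X)$.

**Definition (exponent).** Let $A_t(x)=d\varphi_t|_{\xi_x}:\xi_x\to\xi_{\varphi_tx}$, fix a continuous norm on $\xi$, and let $|\cdot|$ also denote the operator norm. Set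
$$\chi(x)=\limsup_{t\to\infty}\tfrac1t\log|A_t(x)| .$$

Since $M$ is compact, another norm changes $\log|A_t|$ by a bounded amount, so $\chi$ does not depend on the norm. Since $A_{t+s}(x)=A_t(\varphi_sx)A_s(x)$, $\chi$ is flow-invariant. The functions $\log|A_n|$ are subadditive over $\varphi_1$ and $\frac1n\log|A_n|$ is bounded, so Kingman's theorem makes $\frac1n\log|A_n|$ converge a.e. along integers. Changing $t$ by at most $1$ changes $\log|A_t|$ by a bounded amount, so the limsup is a limit a.e. as $t\to\infty$. Finally $A_t$ preserves $d\alpha|_\xi$, so it has determinant one and $\chi\ge0$, and $d\varphi_t$ preserves $X$. By Oseledets' theorem the Lyapunov exponents of $\varphi_1$ are $0,\chi,-\chi$ a.e. We use two published theorems as black boxes: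

* Ruelle's inequality (1978): $h_m(X)\le\int\chi\,dm$, that is, $h_\mu(X)\le\int\chi\,d\mu$.
* Pesin's formula (1977), for a smooth invariant volume: $h_\mu(X)=\int\chi\,d\mu$.

The guess, stated as a conjecture for arbitrary $(M,\alpha)$, is
$$\inf_{J\in\mathcal J(\alpha)}\mathcal E(J)=\frac{h_\mu^2(X)}{\mathrm{Vol}} .\tag{1}$$
It is a known result that (1) holds when the Reeb flow is Anosov, i.e. when $\xi$ splits continuously and invariantly into a line uniformly contracted by $\varphi_t$ and a line uniformly expanded by it. We try three cases.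

**Test A: the round sphere.** On $S^3\subset\mathbb C^2$ take $\alpha=\frac12\sum(x_idy_i-y_idx_i)$, with Reeb field $X=2\sum(x_i\partial_{y_i}-y_i\partial_{x_i})$. Indeed $\alpha(X)=|z|^2=1$ and $\iota_Xd\alpha=-d|z|^2=0$ on $S^3$. The flow is $z\mapsto e^{2it}z$. The plane $\xi_z$ is the complex line in $T_zS^3$, and $J=i$ is compatible and invariant, so $\mathcal E(J)=0$. The flow is isometric, so $\chi=0$, and $h=0$ by Ruelle. Both sides of (1) are $0$.

**Test B: a shear on $T^3$.** With $x,y,z\in\mathbb R/2\pi\mathbb Z$ let $\alpha=\cos z\,dx-\sin z\,dy$. Then $\alpha\wedge d\alpha=dx\wedge dy\wedge dz$ and $X=\cos z\,\partial_x-\sin z\,\partial_y$. The plane field $\xi$ has the frame $e=\sin z\,\partial_x+\cos z\,\partial_y$, $\partial_z$, with $d\alpha(e,\partial_z)=1$, $[X,e]=0$ and $[X,\partial_z]=e$. The flow fixes $z$ and translates $(x,y)$, and $d\varphi_te=e$, $d\varphi_t\partial_z=\partial_z-te$. Growth is linear, so $\chi=0$ and $h=0$. For $\lambda>0$ let $Je=\lambda\partial_z$, $J\partial_z=-\lambda^{-1}e$, which is compatible.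 Then
$$(\mathcal L_XJ)e=[X,\lambda\partial_z]-J[X,e]=\lambda e,\qquad(\mathcal L_XJ)\partial_z=-\lambda^{-1}[X,e]-Je=-\lambda\,\partial_z .$$
So $\nu=\lambda$ and $\mathcal E(J)=\frac{\lambda^2}4\mathrm{Vol}\to0$ as $\lambda\to0$. Again (1) holds. The infimum is not attained: $\mathcal E(J)=0$ would make $J$, hence $g_J$, invariant, and then $A_t$ would be bounded.

**Test C: constant hyperbolicity.** On $\Gamma\backslash PSL(2,\mathbb R)$, with $\Gamma$ discrete, torsion-free and cocompact, take the left-invariant fields given by $X=\mathrm{diag}(\frac12,-\frac12)$ and the elementary matrices $E$ (upper) and $F$ (lower). Then $[X,E]=E$, $[X,F]=-F$, $[E,F]=2X$. Let $\alpha$ be the left-invariant form with $\alpha(X)=1$, $\alpha(E)=\alpha(F)=0$. From $d\alpha(U,V)=-\alpha([U,V])$ for left-invariant fields, $d\alpha(X,\cdot)=0$ and $d\alpha(F,E)=2$, so $X$ is the Reeb field. Put $e_u=\frac12F$, $e_s=E$, so $d\alpha(e_u,e_s)=1$, and $Je_u=e_s$, $Je_s=-e_u$. Then $(\mathcal L_XJ)e_u=[X,e_s]-J[X,e_u]=2e_s$ and $(\mathcal L_XJ)e_s=-[X,e_u]-J[X,e_s]=2e_u$.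 Thus $\nu=2$, $\|\mathcal L_XJ\|=1$ and $\mathcal E(J)=\mathrm{Vol}$. The flow multiplies $e_u,e_s$ by $e^{t},e^{-t}$, so $\chi=1$ and $h_\mu=\mathrm{Vol}$ by Pesin. The right side of (1) is $\mathrm{Vol}^2/\mathrm{Vol}=\mathrm{Vol}$, so this $J$ realizes the conjectured value, and the factor $\frac12$ in the norm is the right one.

The guess survives these tests, but in all three $\chi$ is constant. The same holds for Anosov Reeb flows: volume-preserving smooth Anosov flows are ergodic, by Anosov's theorem, and $\chi$ is an invariant function.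

## 2. What Cauchy–Schwarz gives, and what equality would force

The natural way to prove (1) starts as follows. Write $u=\|\mathcal L_XJ\|$, and let $\bar u$ be the limit of the averages $\frac1T\int_0^Tu\circ\varphi_s\,ds$. By Birkhoff's theorem this exists a.e. and is the conditional expectation of $u$ on the $\sigma$-algebra of invariant sets. In Section 4 we prove $\chi\le\bar u$ a.e. Hence
$$\mathcal E(J)=\int u^2\,d\mu\ \ge\ \frac{(\int u\,d\mu)^2}{\mathrm{Vol}}\ \ge\ \frac{(\int\chi\,d\mu)^2}{\mathrm{Vol}}\ \ge\ \frac{h_\mu^2}{\mathrm{Vol}},\tag{2}$$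
by Cauchy–Schwarz, by $\int u=\int\bar u\ge\int\chi$, and by Ruelle. So "$\ge$" in (1) always holds, and it remains to find $J$ that makes (2) nearly sharp.

Here the attempt stops. Suppose $\mathcal E(J_n)\to h_\mu^2/\mathrm{Vol}$ and let $u_n=\|\mathcal L_XJ_n\|$. All terms in (2) then have the same limit, so $\int u_n\,d\mu\to h_\mu$ and $\int u_n^2-(\int u_n)^2/\mathrm{Vol}\to0$. Hence $u_n$ tends in $L^2$ to the constant $h_\mu/\mathrm{Vol}$. Conditional expectation is an $L^2$ contraction, so $\bar u_n$ tends to the same constant, and $\chi\le\bar u_n$ gives $\chi\le h_\mu/\mathrm{Vol}$ a.e. But $\int\chi\,d\mu\ge h_\mu$. Therefore $\chi=h_\mu/\mathrm{Vol}$ almost everywhere. So (1) *forces* $\chi$ to be a.e. constant. Averaging along orbits can even out $u$ on each ergodic component, but nothing couples different invariant sets. If $\chi=\chi_1$ on an invariant set of volume $V_1$ and $\chi=0$ on the rest, of volume $V_2$, the energy should be $\chi_1^2V_1$, while the right side of (1) is $\chi_1^2V_1^2/(V_1+V_2)$. The ratio is $(V_1+V_2)/V_1$.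

This suggests replacing Cauchy–Schwarz over all of $M$ by Jensen's inequality over the invariant $\sigma$-algebra, and looking for examples with several invariant pieces. Here is what will be proved.

**Theorem 1.** For every closed contact 3-manifold and every convex nondecreasing $\Psi:[0,\infty)\to\mathbb R$,
$$\inf_J\int_M\Psi(\|\mathcal L_XJ\|)\,d\mu=\int_M\Psi(\chi)\,d\mu .$$
In particular $\inf_J\mathcal E(J)=\int\chi^2\,d\mu$ and $\inf_J\int\|\mathcal L_XJ\|\,d\mu=h_\mu(X)$. Moreover $J$ minimizes $\mathcal E$ if and only if $\|\mathcal L_XJ\|=\chi$ a.e.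

**Corollary 2.** $\displaystyle\inf_J\mathcal E(J)-\frac{h_\mu^2(X)}{\mathrm{Vol}}=\mathrm{Vol}\cdot\mathrm{Var}_m(\chi)\ge0$. So (1) holds for $\alpha$ if and only if $\chi$ is a.e. constant; for instance if the Reeb flow is ergodic or if $h_m(X)=0$.

**Theorem 3 (the conjecture is false).** There is a closed connected contact 3-manifold $(M,\alpha)$ with $\chi>0$ on a set of positive volume and $\chi=0$ on a nonempty open set. Hence $\inf_J\mathcal E(J)>h_\mu^2(X)/\mathrm{Vol}$.

**Theorem 4.** Let $(M,\xi)$ be any closed connected co-oriented contact 3-manifold. Then, over contact forms $\alpha$ for $\xi$ with $h_\mu(X_\alpha)>0$,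
$$\sup_\alpha\frac{\mathrm{Vol}(\alpha\wedge d\alpha)\,\inf_J\mathcal E(J)}{h_\mu^2(X_\alpha)}=\infty .$$

By Corollary 2 the ratio in Theorem 4 is always at least $1$.

**Proof of Corollary 2 from Theorem 1.** By Theorem 1 and Pesin the difference equals $\int\chi^2d\mu-(\int\chi\,d\mu)^2/\mathrm{Vol}=\mathrm{Vol}\big(\int\chi^2dm-(\int\chi\,dm)^2\big)$. It vanishes exactly when $\chi$ is a.e. constant. If the flow is ergodic, the invariant function $\chi$ is a.e. constant. If $h_m=0$, Pesin gives $\int\chi\,dm=0$ with $\chi\ge0$, so $\chi=0$ a.e. $\square$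

For the disproof alone one needs only the lower bound of Section 4, Ruelle's inequality, and Sections 6–8.

## 3. The hyperbolic plane of compatible complex structures

A choice of $J$ at one point is a point of a hyperbolic plane, and $\|\mathcal L_XJ\|$ is a speed in that plane. We set up this dictionary with explicit constants.

Let $(V,\omega)$ be an oriented symplectic plane and $\mathcal H(V)$ its set of compatible complex structures. As in Section 1, a tangent vector $K\in T_J\mathcal H(V)$ satisfies $KJ=-JK$ and $K^2=\nu^2\mathrm{Id}$. Put $\|K\|=\nu/2$, that is, $\|K\|^2=\frac18\mathrm{tr}(K^2)$. This is a Riemannian metric, invariant under conjugation by symplectic maps; let $d$ be its distance. Write $|v|_J=g_J(v,v)^{1/2}$.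

**Step 3.1 (the metric is half the Poincaré metric).** The purpose is to have all comparison facts explicitly. In a symplectic basis, with $\Omega$ the matrix of $\omega$, the matrix $g=\Omega J$ of $g_J$ is symmetric, positive definite and of determinant $1$; conversely each such $g$ gives $J=\Omega^{-1}g$ in $\mathcal H(V)$. These matrices are, uniquely,
$$g=\frac1y\begin{pmatrix}1&x\\x&x^2+y^2\end{pmatrix}=B^{\mathsf T}B,\qquad B=y^{-1/2}\begin{pmatrix}1&x\\0&y\end{pmatrix},\qquad y>0 .$$
Along a path, $g^{-1}\dot g=J^{-1}\dot J=-J\dot J$, and $\mathrm{tr}(J\dot JJ\dot J)=\mathrm{tr}(\dot J^2)$ since $\dot J$ anticommutes with $J$. So $\|\dot J\|^2=\frac18\mathrm{tr}\big((g^{-1}\dot g)^2\big)$. Now $g^{-1}\dot g$ is conjugate to $B^{-\mathsf T}\dot gB^{-1}=N+N^{\mathsf T}$ with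
$$N=\dot BB^{-1}=\frac1y\begin{pmatrix}-\dot y/2&\dot x\\0&\dot y/2\end{pmatrix},\qquad N+N^{\mathsf T}=\frac1y\begin{pmatrix}-\dot y&\dot x\\\dot x&\dot y\end{pmatrix}.$$
Hence $\|\dot J\|^2=\dfrac{\dot x^2+\dot y^2}{4y^2}$: all lengths are one half of those in the Poincaré half-plane.

**Step 3.2 (facts from hyperbolic geometry).** These are what the barycenter argument will use. Halving lengths in the Poincaré metric in polar form $d\rho^2+\sinh^2\!\rho\,d\vartheta^2$ gives, about any $q$, the form $dr^2+F(r)^2d\vartheta^2$ with $F=\frac12\sinh2r$ and $r=d(\cdot,q)$; $\exp_q$ is a diffeomorphism and closed balls are compact. Therefore: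

1. $d^2$ is smooth on $\mathcal H\times\mathcal H$. Indeed $\cosh2d=1+\frac{|z-z'|^2}{2yy'}$ with $z=x+iy$, and $s\mapsto\cosh\sqrt s$ extends smoothly across $s=0$ with positive derivative on $[0,\infty)$, so it has a smooth inverse.
2. $\mathrm{grad}_p\frac12d(p,q)^2=-\exp_p^{-1}(q)$: the gradient is $r\partial_r$, of length $r$ and pointing away from $q$.
3. $\mathrm{Hess}\,\frac12d(\cdot,q)^2\ge g$ (here $g$ is the metric of $\mathcal H$). Indeed $\mathrm{Hess}\,\frac12r^2=dr^2+rFF'd\vartheta^2$, and $rF'/F=2r\coth2r\ge1$; at $r=0$ use continuity.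
4. $|\exp_p^{-1}q-\exp_p^{-1}q'|\le d(q,q')$. Since $F(r)\ge r$, $\exp_p^*g$ dominates the flat metric, so $\exp_p^{-1}$ shortens the geodesic from $q$ to $q'$.

**Step 3.3 (distance is the log of the distortion).** We show
$$d(J,J')=\log\max_{v\ne0}\frac{|v|_{J'}}{|v|_J} .\tag{3}$$
Along a path, $\frac{d}{dt}g_{J_t}(v,v)=\omega(v,\dot J_tv)=g_{J_t}(v,-J_t\dot J_tv)$. The endomorphism $-J_t\dot J_t$ again anticommutes with $J_t$, so it is $g_{J_t}$-symmetric, and its square is $\dot J_t^2=\nu^2\mathrm{Id}$. Hence $\big|\frac{d}{dt}\log|v|_{J_t}^2\big|\le\nu$, that is, $\big|\frac{d}{dt}\log|v|_{J_t}\big|\le\|\dot J_t\|$. Integrating along paths from $J$ to $J'$ gives "$\ge$".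

For "$\le$" choose an oriented $g_J$-orthonormal basis that diagonalizes $g_{J'}$. Both metrics have area form $\omega$, so we may arrange $g_{J'}=\mathrm{diag}(e^{2\tau},e^{-2\tau})$ with $\tau\ge0$. Let $D_t=\mathrm{diag}(e^t,e^{-t})$, $S=\mathrm{diag}(1,-1)$ and $J_t=D_t^{-1}JD_t$. Then $g_{J_t}(v,w)=g_J(D_tv,D_tw)$, so $g_{J_t}=\mathrm{diag}(e^{2t},e^{-2t})$ and $J_\tau=J'$. Since $SJ=-JS$, $\dot J_t=D_t^{-1}(JS-SJ)D_t=2D_t^{-1}(JS)D_t$, and $(JS)^2=\mathrm{Id}$. So $\nu=2$, the path has unit speed and length $\tau$, and the right side of (3) is $\tau$.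

**Step 3.4 (the flow acts by isometries).** This converts dynamics into curves. Let $\mathcal H_x=\mathcal H(\xi_x,d\alpha)$; smooth sections of this bundle are the elements of $\mathcal J(\alpha)$. The map $\varphi_t^*:\mathcal H_{\varphi_tx}\to\mathcal H_x$, $J\mapsto d\varphi_t^{-1}Jd\varphi_t$, is conjugation by a symplectic map, so it is an isometry. Moreover $\frac{d}{dt}\varphi_t^*J=\varphi_t^*\mathcal L_XJ$ and $g_{\varphi_t^*J}(v,v)=|d\varphi_tv|_J^2$. By (3), with the operator norm taken for $g_J$,
$$d\big(J(x),(\varphi_T^*J)(x)\big)=\log|A_T(x)|_J=:d_T(x).\tag{4}$$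
In Test C with its $J$, the curve $t\mapsto(\varphi_t^*J)(x)$ is a unit-speed geodesic and $d_T=T$.

## 4. The lower bound by orbitwise averages

**Step 4.1 (exponent below average speed).** We prove $\chi\le\bar u$ a.e. Let $J\in\mathcal J(\alpha)$ and $u=\|\mathcal L_XJ\|$, a continuous function. By Step 3.4 the curve $t\mapsto(\varphi_t^*J)(x)$ has speed $u(\varphi_tx)$, so $d_T(x)\le\int_0^Tu(\varphi_sx)\,ds$. Divide by $T$ and let $T\to\infty$: by (4) the left side tends to $\chi$ and the right side to $\bar u$, a.e.

**Step 4.2 (Jensen).** We integrate without mixing different invariant sets. As $\Psi$ is nondecreasing and $\bar u$ is the conditional expectation of $u$, conditional Jensen gives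
$$\int\Psi(\chi)\,d\mu\le\int\Psi(\bar u)\,d\mu\le\int\Psi(u)\,d\mu .\tag{5}$$

**Step 4.3 (equality for $\Psi(r)=r^2$).** This is for the last sentence of Theorem 1. Suppose $\int u^2=\int\chi^2$. Then $\int u^2=\int\bar u^2$, so $\int(u-\bar u)^2=\int u^2-\int\bar u^2=0$ and $u=\bar u$ a.e. Also $\int\bar u^2=\int\chi^2$ with $0\le\chi\le\bar u$, so $\bar u=\chi$ a.e. Thus $u=\chi$ a.e. Conversely $u=\chi$ a.e. gives $\mathcal E(J)=\int\chi^2$. Once the infimum is known to be $\int\chi^2$, this says that $J$ minimizes $\mathcal E$ exactly when $u=\chi$ a.e.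

## 5. The upper bound by barycenters along orbits

We need $J$ whose speed at $x$ is close to the average rate $d_T(x)/T$. Average over the flow: combine the structures $(\varphi_t^*J)(x)$, $0\le t\le T$, into one. The first thing to try is the linear average of the metrics $g_{\varphi_t^*J}$, rescaled to determinant one. It does not give a pointwise bound by $d_T/T$. Consider in the fiber a curve $c(t)$ with metrics $\mathrm{diag}(e^{2a(t)},e^{-2a(t)})$, where $a=0$ for $t\le T-\sqrt T$ and $a$ then increases with slope $L>0$ up to time $T$. Its window average over $[s,s+T]$ has entries $P=\int e^{2a}$ and $Q=\int e^{-2a}$ up to the common factor, and sits at parameter $b=\frac14\log(P/Q)$. The derivative at $s=0$, for the window moving to the right (a one-sided derivative suffices), is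
$$b'=\frac14\Big(\frac{P'}P-\frac{Q'}Q\Big)\ge\frac{P'}{4P}=\frac14\cdot\frac{e^{2L\sqrt T}-1}{T-\sqrt T+(e^{2L\sqrt T}-1)/2L}\longrightarrow\frac L2\quad(T\to\infty),$$
since $Q'=e^{-2L\sqrt T}-1\le0$. But here $d_T/T=L/\sqrt T\to0$. The linear average looks almost only at the end of the window. The mean position $\frac1T\int_s^{s+T}a$ has derivative exactly $(a(T)-a(0))/T$ instead. In the hyperbolic plane the substitute for the mean position is the barycenter.

Fix $J\in\mathcal J(\alpha)$ and $T>0$. Let $J_T(x)$ be the minimizer on $\mathcal H_x$ of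
$$f_x(p)=\frac1{2T}\int_0^Td\big(p,(\varphi_t^*J)(x)\big)^2dt .$$

**Step 5.1 ($J_T\in\mathcal J(\alpha)$).** We check existence, uniqueness and smoothness. The points $(\varphi_t^*J)(x)$, $0\le t\le T$, lie in a bounded set and closed balls are compact, so $f_x$ is proper and has a minimizer. By fact 3, $\mathrm{Hess}f_x\ge g$, so $f_x$ is strictly convex along geodesics and has only one critical point. In a local symplectic frame of $(\xi,d\alpha)$ the fibers become one fixed hyperbolic plane, and $f_x(p)$ is smooth in $(x,p)$ by fact 1. Since the Hessian is nondegenerate, the implicit function theorem applied to $\mathrm{grad}f_x=0$ shows that $J_T$ is smooth.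

**Step 5.2 (the speed of the barycenter).** We claim
$$\|\mathcal L_XJ_T\|(x)\le d_T(x)/T .\tag{6}$$
Let $c(t)=(\varphi_t^*J)(x)$ and $b(s)=(\varphi_s^*J_T)(x)$, both curves in $\mathcal H_x$. The isometry $\varphi_s^*:\mathcal H_{\varphi_sx}\to\mathcal H_x$ takes $(\varphi_t^*J)(\varphi_sx)$ to $c(s+t)$ and $J_T(\varphi_sx)$ to $b(s)$. So $b(s)$ minimizes
$$F_s(p)=\frac1{2T}\int_s^{s+T}d(p,c(t))^2dt,\qquad \mathrm{grad}F_s(p)=-\frac1T\int_s^{s+T}\exp_p^{-1}c(t)\,dt .$$
Thus moving $x$ along the flow just slides the window. Differentiate $\mathrm{grad}F_s(b(s))=0$ at $s=0$, writing $b=b(0)$ and $b'=b'(0)=\mathcal L_XJ_T(x)$: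
$$\mathrm{Hess}F_0(b',\cdot)=\langle w,\cdot\rangle,\qquad w=\tfrac1T\big(\exp_b^{-1}c(T)-\exp_b^{-1}c(0)\big).$$
By fact 3, $|b'|^2\le\mathrm{Hess}F_0(b',b')=\langle w,b'\rangle\le|w||b'|$, and by fact 4 and (4), $|w|\le d(c(0),c(T))/T=d_T(x)/T$. This proves (6).

**Step 5.3 (letting $T\to\infty$).** This closes the proof of Theorem 1. By (6), $\int\Psi(\|\mathcal L_XJ_T\|)\,d\mu\le\int\Psi(d_T/T)\,d\mu$. With $u=\|\mathcal L_XJ\|$ for our fixed $J$, $0\le d_T/T\le\max u$ by Step 4.1, and $d_T/T\to\chi$ a.e. The function $\Psi$ is continuous: convexity gives this on $(0,\infty)$ and also $\Psi(0+)\le\Psi(0)$, while monotonicity gives $\Psi(0)\le\Psi(0+)$. By dominated convergence the right side tends to $\int\Psi(\chi)\,d\mu$. With (5) this is the formula of Theorem 1. Take $\Psi(r)=r^2$ for the energy, together with Step 4.3, and $\Psi(r)=r$ with Pesin's formula for the second particular case. $\square$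

## 6. A linked twist map that is the identity near four points

It remains to find Reeb flows with non-constant $\chi$. We start from a torus map that is the identity on an open set and has growth elsewhere.

Let $f:\mathbb R\to\mathbb R$ be smooth, nondecreasing and odd, with $f(y+1)=f(y)+2$, $f=0$ on $[-\frac18,\frac18]$ and $f=1$ on $[\frac38,\frac58]$. To build it, choose $f$ on $[\frac18,\frac38]$ rising smoothly from $0$ to $1$ and matching the constants to infinite order, put $f=1$ on $[\frac38,\frac12]$, extend oddly to $[-\frac12,\frac12]$, then extend by $f(y+1)=f(y)+2$. On $[\frac12,\frac58]$ this gives $-1+2=1$, as wanted, and oddness persists because $f(-y-1)=f(-y)-2=-f(y+1)$. On $\mathbb T^2=\mathbb R^2/\mathbb Z^2$ let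
$$F(x,y)=(x+f(y),y),\qquad G(x,y)=(x,y+f(x)),\qquad H=G\circ F .$$
These are area-preserving diffeomorphisms, and they commute with $-\mathrm{Id}$ since $f$ is odd. Where $y$ is within $\frac18$ of $0$ or $\frac12$ mod $1$, $f(y)$ is an integer and $F$ is the identity there; likewise for $G$ and $x$. Hence $H=\mathrm{id}$ on the open $\frac18$-discs about the four 2-torsion points.

For a diffeomorphism $\psi$ put $\lambda_\psi(z)=\limsup_n\frac1n\log|D\psi^n(z)|$.

**Lemma 5.** $\lambda_H>0$ on a set of positive measure.

**Proof.** The derivative preserves the positive quadrant, and we watch the product of the two coordinates grow there. By the chain rule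
$$DH(x,y)=\begin{pmatrix}1&0\\b&1\end{pmatrix}\begin{pmatrix}1&a\\0&1\end{pmatrix},\qquad a=f'(y)\ge0,\quad b=f'(x+f(y))\ge0 .$$
For $(p,w)$ in the closed positive quadrant put $q(p,w)=pw$. Then
$$q(DH(p,w))=(p+aw)\big(w+b(p+aw)\big)\ge pw+aw^2+bp^2\ge(1+2\sqrt{ab})\,q(p,w).$$
For $\delta>0$ let $Q_\delta=\{a\ge\delta,\ b\ge\delta\}$. Choose $y_0$ with $f'(y_0)>0$, then $x_0$ with $f'(x_0+f(y_0))>0$; both conditions are open, so $Q_\delta$ has positive measure for small $\delta$. Let $N_n(z)=\#\{0\le j<n:H^jz\in Q_\delta\}$ and $v=(1,1)$. Since $p^2+w^2\ge2pw$ and $|v|^2=2$,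
$$2|DH^n(z)|^2\ge|DH^n(z)v|^2\ge2q(DH^n(z)v)\ge2(1+2\delta)^{N_n(z)} .$$
By Birkhoff, $N_n/n$ converges a.e. to a function with integral $|Q_\delta|>0$, which is therefore positive on a set of positive measure. There $\lambda_H\ge\frac12\log(1+2\delta)\lim N_n/n>0$. $\square$

Points where $H$ is locally the identity have $\lambda_H=0$, so $\{\lambda_H>0\}$ avoids the four discs.

## 7. From the return map to the exponent of the flow

**Lemma 6.** Let $D\subset M$ be a compact embedded surface, possibly with boundary, transverse to $X$, and let $\psi:D\to D$, $\psi(z)=\varphi_{\tau(z)}(z)$, be a diffeomorphism with $\tau:D\to(0,\tau_{\max}]$ smooth. If $\lambda_\psi(z)>0$, then $\chi(z)\ge\lambda_\psi(z)/\tau_{\max}$. If $\lambda_\psi>0$ on a subset of $D$ of positive area, then $\chi>0$ on a subset of $M$ of positive volume.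

**Proof.** First we compare derivatives. Let $t_n=\sum_{j<n}\tau\circ\psi^j\le n\tau_{\max}$, so $\psi^n(z)=\varphi_{t_n(z)}(z)$, and let $P:TM|_D\to TD$ be the projection along $X$. Differentiating, $D\psi^n(z)v=d\varphi_{t_n}v+dt_n(v)X$. Apply $P$, which is the identity on $TD$ and kills $X$, and write $v=v'+\alpha(v)X$ with $v'\in\xi$. As $d\varphi_{t_n}X=X$,
$$D\psi^n(z)v=P\,d\varphi_{t_n}v=P\,d\varphi_{t_n}v' .$$
By compactness $|D\psi^n(z)|\le C|A_{t_n}(z)|$ with $C$ independent of $n$ and $z$.

Next we pass to rates. Since $\tau$ is continuous and positive on a compact set, $t_n\to\infty$. Let $\lambda_\psi(z)>0$. Along a subsequence realizing the limsup, $\log|D\psi^n(z)|-\log C$ is eventually positive, so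
$$\frac1{t_n}\log|A_{t_n}(z)|\ge\frac1{t_n}\big(\log|D\psi^n(z)|-\log C\big)\ge\frac1{n\tau_{\max}}\big(\log|D\psi^n(z)|-\log C\big),$$
which gives $\chi(z)\ge\lambda_\psi(z)/\tau_{\max}$.

Finally, $\chi$ is flow-invariant and $(z,t)\mapsto\varphi_t(z)$ is a local diffeomorphism on $\mathrm{int}D\times\mathbb R$. It carries a set of positive area, times an interval, to a set of positive volume. $\square$

## 8. A contact mapping torus with a periodic shell: proof of Theorem 3

We realize $H$ as a return map of a Reeb flow. The area form of $\mathbb T^2$ is not exact, so we remove one fixed point $p$, build a contact mapping torus over the rest, and fill the hole.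

Let $p=(\frac12,\frac12)$, $D_\rho$ the open disc of radius $\rho$ about $p$, $(r,\theta)$ polar coordinates at $p$, $\Sigma=\mathbb T^2\setminus\{p\}$, $\omega=dx\wedge dy$ (equal to $r\,dr\wedge d\theta$ near $p$) and $c=\frac1{2\pi}$.

**Step 8.1 (a primitive of $\omega$ in normal form near $p$).** We need an explicit form for the filling. Since $\Sigma$ is noncompact and connected, $\omega=d\beta_0$ on $\Sigma$. Stokes on $\mathbb T^2\setminus D_r$ gives, over the counterclockwise circle of radius $r$,
$$\oint\beta_0=-(1-\pi r^2)=2\pi\Big(\frac{r^2}2-c\Big).$$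
So on $0<r<\frac18$ the form $\beta_0-(\frac{r^2}2-c)d\theta$ is closed with zero period, hence equals $dk$. Let $\zeta$ be a cutoff supported in $r<\frac18$ and equal to $1$ for $r<\frac1{10}$. Then $\beta_1=\beta_0-d(\zeta k)$ satisfies $d\beta_1=\omega$ on $\Sigma$ and $\beta_1=(\frac{r^2}2-c)d\theta$ for $r<\frac1{10}$.

**Step 8.2 (making $H$ exact).** We need $H^*\beta-\beta$ exact, to serve as the differential of a return time. The form $H^*\beta_1-\beta_1$ is closed on $\Sigma$, since $H$ preserves $\omega$ and fixes $p$. On $H_1(\mathbb T^2)$,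
$$H_*=\begin{pmatrix}1&0\\2&1\end{pmatrix}\begin{pmatrix}1&2\\0&1\end{pmatrix}=\begin{pmatrix}1&2\\2&5\end{pmatrix},\qquad\det(H_*-\mathrm{Id})=\det\begin{pmatrix}0&2\\2&4\end{pmatrix}=-4\ne0 .$$
So $H^*-\mathrm{Id}$ is invertible on $H^1(\mathbb T^2;\mathbb R)$, which is isomorphic to $H^1(\Sigma;\mathbb R)$ by restriction, compatibly with $H^*$ (the loop around $p$ bounds in $\Sigma$ a torus minus a disc). Hence there is a closed 1-form $\eta$ on $\mathbb T^2$ such that $H^*(\beta_1+\eta)-(\beta_1+\eta)$ is exact on $\Sigma$. On $D_{1/8}$ we have $\eta=dk'$; subtracting $d(\zeta k')$ we may assume $\eta=0$ on $D_{1/10}$. Put $\beta=\beta_1+\eta$ and $H^*\beta-\beta=d\tau$. Since $H=\mathrm{id}$ on $D_{1/8}$, $\tau$ is constant on $0<r<\frac1{10}$. So $\tau$ is bounded, and after adding a constant $\tau\ge\tau_{\min}>0$. Let $T$ be the constant value of $\tau$ near $p$.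

**Step 8.3 (the mapping torus).** Let $Y=(\Sigma\times\mathbb R)/\langle\Phi\rangle$ with $\Phi(z,s)=(H(z),s-\tau(z))$. As $\tau\ge\tau_{\min}$, $\Phi$ generates a free and proper $\mathbb Z$-action. We chose $\tau$ so that
$$\Phi^*(ds+\beta)=ds-d\tau+H^*\beta=ds+\beta ,$$
so $\alpha_Y=ds+\beta$ descends to $Y$. Since $\beta\wedge\omega=0$ on a surface, $\alpha_Y\wedge d\alpha_Y=ds\wedge\omega\ne0$, and the Reeb field is $\partial_s$. On $0<r<\frac1{10}$, $\Phi(z,s)=(z,s-T)$, so this part of $Y$ has coordinates $(r,\theta,s)$ with $s\in\mathbb R/T\mathbb Z$, and $\alpha_Y=ds+(\frac{r^2}2-c)d\theta$.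

**Step 8.4 (filling the hole).** We change $\alpha_Y$ near $r=0$ so that it extends over a solid torus. Let $h:(0,\frac1{10})\to(0,1]$ be smooth and nondecreasing, $h=r^2$ near $0$, $h=1$ for $r\ge\frac1{20}$. On $0<r<\frac1{10}$ replace $\alpha_Y$ by $\alpha=h\,ds+(\frac{r^2}2-c)d\theta$. Then $d\alpha=h'dr\wedge ds+r\,dr\wedge d\theta$ and
$$\alpha\wedge d\alpha=\Big(rh+\big(c-\tfrac{r^2}2\big)h'\Big)ds\wedge dr\wedge d\theta ,$$
with positive coefficient, since $\frac{r^2}2<\frac1{200}<c$. Glue in $V=\{(w,\theta):|w|<\frac1{10},\ \theta\in\mathbb R/2\pi\mathbb Z\}$ via $w=re^{2\pi is/T}$. With $w=u+iv$, $u\,dv-v\,du=\frac{2\pi}Tr^2ds$, so near $w=0$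
$$\alpha=\frac T{2\pi}(u\,dv-v\,du)+\Big(\frac{|w|^2}2-c\Big)d\theta ,$$
which is smooth. There the coefficient above is $r^3+(c-\frac{r^2}2)2r=2cr$, and $du\wedge dv=\frac{2\pi}Tr\,dr\wedge ds$, so $\alpha\wedge d\alpha=-\frac{cT}\pi du\wedge dv\wedge d\theta\ne0$. Thus $\alpha$ is a contact form on $M=Y\cup V$.

$M$ is Hausdorff: a point with $w=0$ and a point of $Y$ outside $0<r<\frac1{10}$ are separated by $\{|w|<\frac1{20}\}$ and the open part of $Y$ outside $r\le\frac1{20}$. It is compact: it is the union of the solid torus $|w|\le\frac1{20}$ and the mapping torus over $\mathbb T^2\setminus D_{1/20}$, and the latter is the image of the compact set $\{0\le s\le\tau(z)\}$. It is connected, and oriented by $\alpha\wedge d\alpha$.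

**Step 8.5 (the exponent takes zero and positive values).** On the part of $Y$ outside $r<\frac1{20}$ we have $\alpha=\alpha_Y$ and Reeb field $\partial_s$.

* On the nonempty open set $\{\frac1{20}<r<\frac1{10}\}$ we have $\varphi_T=\mathrm{id}$, hence $\chi=0$.
* $D=(\mathbb T^2\setminus D_{1/20})\times\{0\}$ embeds in $Y$, since $\Phi^n$ with $n\ne0$ moves $s=0$ off itself; it is compact and transverse to $\partial_s$. As $\Phi(z,\tau(z))=(H(z),0)$, we get $\varphi_{\tau(z)}(z,0)=(H(z),0)$. Since $\{\lambda_H>0\}$ lies outside $D_{1/8}$, Lemmas 5 and 6 give $\chi>0$ on a set of positive volume.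

So $\chi$ is not a.e. constant. By (5) with $\Psi(r)=r^2$, strict Cauchy–Schwarz and Ruelle's inequality,
$$\inf_J\mathcal E(J)\ge\int\chi^2d\mu>\frac{(\int\chi\,d\mu)^2}{\mathrm{Vol}}\ge\frac{h_\mu^2(X)}{\mathrm{Vol}} .\qquad\square$$

## 9. A disc map with positive exponent as a Hamiltonian time-one map

For Theorem 4 we want the same phenomenon inside a tube in a given $(M,\xi)$. The tube has disc cross-section, so we first transplant $H$ to a disc. Let $B\subset(\mathbb R^2,\omega_0=dx\wedge dy)$ be the open unit disc.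

**Step 9.1 (the quotient sphere).** We divide by $-\mathrm{Id}$ to kill the homology of the torus. Let $S=\mathbb T^2/\{\pm1\}$ with projection $\pi$ and, near the image of each 2-torsion point $q$, the smooth coordinate $w=(z-q)^2$, $z=x+iy$. $S$ is closed, connected and oriented, with Euler characteristic $\frac{0-4}2+4=2$, so it is a sphere. As $H$ commutes with $-\mathrm{Id}$ and is the identity near the points $q$, it descends to a diffeomorphism $\bar H$ of $S$, equal to the identity on the images $\{|w|<\frac1{64}\}$ of the $\frac18$-discs. Away from the branch points $\omega$ descends. Near them $\frac i2dw\wedge d\bar w=4|z-q|^2\,\omega=4|w|\,\omega$, so $\omega$ becomes $\frac1{4|w|}\frac i2dw\wedge d\bar w$. Replace $\frac1{4|w|}$ by a smooth positive function agreeing with it for $|w|\ge\frac1{256}$. The result is a smooth area form $\sigma$, still preserved by $\bar H$, because it was changed only where $\bar H=\mathrm{id}$.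

**Step 9.2 (passing to the unit disc).** We cut out one disc and normalize the area. With $p=(\frac12,\frac12)$ and $D_{1/16}$ as in Section 8, $\Delta=S\setminus\pi(D_{1/16})$ is a closed disc, and $\bar H=\mathrm{id}$ near $\partial\Delta$. Let $g:\overline B\to\Delta$ be an orientation-preserving diffeomorphism. The forms $\sigma_1=g^*\sigma$ and $\sigma_0=\frac1\pi\big(\int_\Delta\sigma\big)\omega_0$ have equal integrals. By Moser's theorem for the disc there is a diffeomorphism of $\overline B$ pulling $\sigma_1$ back to $\sigma_0$. Here is its proof. Write $\sigma_1-\sigma_0=d\gamma$. By Stokes $\oint_{\partial B}\gamma=0$, so subtracting an exact form we may assume that $\gamma$ vanishes on vectors tangent to $\partial B$. Let $\sigma_t=(1-t)\sigma_0+t\sigma_1$ and $\iota_{Y_t}\sigma_t=-\gamma$. Then $Y_t$ is tangent to $\partial B$ and its flow $\theta_t$ satisfies $\frac d{dt}\theta_t^*\sigma_t=\theta_t^*(d\iota_{Y_t}\sigma_t+d\gamma)=0$. So $\theta_1^*\sigma_1=\sigma_0$.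

Let $g'=g\circ\theta_1$ and $\psi=g'^{-1}\bar Hg'$. This is an $\omega_0$-preserving diffeomorphism, equal to the identity near $\partial B$, so it is compactly supported in $B$.

**Step 9.3 ($\lambda_\psi>0$ on a set of positive area).** The set $W=\mathbb T^2\setminus\bigcup_qD_{1/8}(q)$ is compact and $H$-invariant, and $\{\lambda_H>0\}\subset W$. On $W$, $\pi$ is a local isometry for the flat metrics, and on the compact set $g'^{-1}(\pi(W))$ the transported flat metric and the Euclidean one are comparable. So $\lambda_\psi(g'^{-1}\pi z)=\lambda_H(z)$ for $z\in W$, and Lemma 5 gives the claim.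

**Step 9.4 (a generating Hamiltonian).** We need $\psi$ as a time-one map to write down a contact form. By Smale's theorem there is a smooth isotopy $\psi_t$ of compactly supported diffeomorphisms of $B$ from $\mathrm{id}$ to $\psi$; we make it area-preserving by Moser's method. (For the whole of this step see also McDuff–Salamon, *Introduction to Symplectic Topology*.) The forms $\omega_t=\psi_t^*\omega_0$ agree with $\omega_0$ at $t=0,1$, and $\omega_t-\omega_0$ has support in a fixed compact set and integral zero. It has a compactly supported primitive $\gamma_t$ depending smoothly on $t$ and vanishing for $t=0,1$. To see this, identify $B$ with $\mathbb R^2$. Given $\rho\,dx\wedge dy$ with compact support and zero integral, let $k(y)=\int\rho\,dx$ and let $e(x)$ be a bump function with integral $1$. Put $a=\int_{-\infty}^x(\rho-ek)$ and $l(y)=\int_{-\infty}^yk$. Then $a$ and $e\,l$ have compact support, $\rho=\partial_xa+\partial_y(e\,l)$, and $\gamma=a\,dy-e\,l\,dx$ is a primitive depending linearly on $\rho$.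

For fixed $t$, the vector fields defined by $\iota_{Y}\big((1-v)\omega_0+v\omega_t\big)=-\gamma_t$, with time $v\in[0,1]$, integrate to a compactly supported $\theta_t$ with $\theta_t^*\omega_t=\omega_0$ and $\theta_0=\theta_1=\mathrm{id}$. So $\psi_t\circ\theta_t$ is an area-preserving isotopy from $\mathrm{id}$ to $\psi$; rename it $\psi_t$, generated by $Z_t$. The form $\iota_{Z_t}\omega_0$ is closed with compact support, hence it is $dK_t$ with $K_t$ constant near $\partial B$, and we normalize that constant to $0$. Thus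
$$\iota_{Z_t}\omega_0=dK_t ,$$
with $K$ smooth and compactly supported in $[0,1]\times B$. Reparametrizing $t$ by a monotone function that is constant near $0$ and near $1$, we may assume $K_t=0$ for $t$ near $0$ and $1$. So $K$ is a smooth compactly supported function on $\mathbb R/\mathbb Z\times B$.

## 10. Implanting the disc map and inflating a shell: proof of Theorem 4

Let $(M,\xi)$ be closed, connected and co-oriented, oriented by $\alpha\wedge d\alpha$ for any contact form $\alpha$ for $\xi$; a factor $f$ changes this 3-form by $f^2$. Put $\beta=\frac12(x\,dy-y\,dx)$, so $d\beta=\omega_0$ and $\beta=\frac{r^2}2d\theta$. Let $B_\rho$ be the open disc of radius $\rho$ about $0$.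

**Step 10.1 (a standard tube).** We find an embedded $\mathbb R/\mathbb Z\times B_{\rho_0}\subset M$ on which $\xi=\ker(dt+\beta)$ as a co-oriented plane field. This is the standard neighborhood theorem for a transverse knot (Geiges, *An Introduction to Contact Topology*, §2.5), and here it can be made explicit. By Darboux, $\xi=\ker(dz+r^2d\theta)$ in some chart. Take the circle $r=r_0>0$, $z=0$ inside it, which is positively transverse. Near it put $P=r^{-2}-r_0^{-2}$. Dividing by $2\pi r^2$,
$$\frac{dz+r^2d\theta}{2\pi r^2}=\frac1{2\pi}\Big(d\big(\theta+r_0^{-2}z\big)+P\,dz\Big)=d\Big(\frac{\theta+r_0^{-2}z+\frac12Pz}{2\pi}\Big)+\frac{P\,dz-z\,dP}{4\pi} .$$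
So with $t$ equal to the bracket, $x=P/\sqrt{2\pi}$ and $y=z/\sqrt{2\pi}$, the form is $dt+\frac12(x\,dy-y\,dx)$, and $(t,x,y)$ are coordinates near the circle with $t\in\mathbb R/\mathbb Z$.

**Step 10.2 (room for the disc map).** We scale so that the unit disc fits and the perturbation stays contact. For $C>0$, rescaling the disc coordinates by $\sqrt C$ turns $C(dt+\beta)$ into $C\,dt+\beta$ on $\mathbb R/\mathbb Z\times B_{\sqrt C\rho_0}$. Define $\kappa$ on $\mathbb R/\mathbb Z\times B$ by $\kappa\,\omega_0=\beta\wedge d_zK_t$, where $d_z$ is the differential along the disc. Neither $K$ nor $\kappa$ depends on $C$. Choose $C$ so large that $R_1:=\sqrt C\rho_0>1$ and $C>\max|K|+\max|\kappa|$. Fix $1<R_2<R_3<R_1$ and a contact form $\alpha_1$ for $\xi$ equal to $C\,dt+\beta$ on $\mathbb R/\mathbb Z\times B_{R_3}$. To get it, take any positive contact form for $\xi$, write it as $k\,(C\,dt+\beta)$ on the tube with $k>0$, and interpolate $k$ to $1$.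

**Step 10.3 (the family of contact forms).** Let $\phi=\phi(r)\ge1$ be smooth, equal to $1$ outside $1<r<R_2$, extended by $1$ to $M$. Put
$$\alpha^v=\phi\,\alpha_1+vK\,dt,\qquad v\in[0,1].$$
On $\mathbb R/\mathbb Z\times B$ we have $\alpha^v=(C+vK)dt+\beta$ and $d\alpha^v=\omega_0+v\,d_zK_t\wedge dt$, so
$$\alpha^v\wedge d\alpha^v=(C+vK+v\kappa)\,\omega_0\wedge dt ,$$
which is positive by the choice of $C$. Elsewhere $\alpha^v=\phi\alpha_1$ is a contact form for $\xi$. So all $\alpha^v$ are contact forms, and $\ker\alpha^0=\xi$. By Gray's theorem there is a diffeomorphism $\Theta$ of $M$, isotopic to the identity, such that $\Theta^*\alpha^1$ is a contact form for $\xi$. Since $\inf\mathcal E$, $h_\mu$, $\mathrm{Vol}$ and $\chi$ are diffeomorphism-invariant, it suffices to study $\alpha=\alpha^1$.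

**Step 10.4 (the core $r<1$ has positive exponent somewhere).** We identify the return map with $\psi$. On the core, $d\alpha=\omega_0+d_zK_t\wedge dt$. Let $R=\partial_t+Z_t$. Then
$$\iota_Rd\alpha=\iota_{Z_t}\omega_0+dK_t(Z_t)\,dt-d_zK_t=0,$$
since $dK_t(Z_t)=\omega_0(Z_t,Z_t)=0$. Contracting $\beta\wedge\omega_0=0$ with $Z_t$ gives $\beta(Z_t)\omega_0=\beta\wedge dK_t=\kappa\,\omega_0$, so $\alpha(R)=C+K_t+\kappa>0$. Hence $X_\alpha=R/\alpha(R)$. The $R$-orbit of $(0,z)$ is $(s,\psi_s(z))$. So the first return map of the flow of $X_\alpha$ to $\{0\}\times\overline B$ is $\psi$, extended by the identity on $\partial B$, with return time $\int_0^1\alpha(R)\,ds$ along this orbit, which is smooth, positive and bounded. The disc $\{0\}\times\overline B$ is compact and transverse to $X_\alpha$. By Step 9.3 and Lemma 6, $\chi>0$ on a set of positive volume in $\mathbb R/\mathbb Z\times B$.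

**Step 10.5 (the shell $1<r<R_2$ has zero exponent).** Here $\alpha=a_1(r)\,dt+a_2(r)\,d\theta$ with $a_1=C\phi$ and $a_2=\phi r^2/2$. Its Reeb field is
$$X_\alpha=\frac{a_2'\,\partial_t-a_1'\,\partial_\theta}{a_1a_2'-a_1'a_2},$$
as one checks directly from $d\alpha=a_1'dr\wedge dt+a_2'dr\wedge d\theta$; the denominator is nonzero by the contact condition. So the flow keeps $r$ fixed and translates $(t,\theta)$ at a velocity depending only on $r$. Its differential grows at most linearly in time, and $\chi=0$ there.

**Step 10.6 (inflating the shell).** We make the volume large without changing the integrals of $\chi$. The tori $r=\mathrm{const}\in[1,R_2]$ are invariant, so the core $r<1$, the shell, and the exterior (the complement of $\mathbb R/\mathbb Z\times B_{R_2}$) are invariant up to tori of measure zero. On the core and on the exterior, where $\alpha=\alpha_1$, the form does not depend on $\phi$; on the shell $\chi=0$. Hence $\int\chi\,d\mu$ and $\int\chi^2d\mu$ are positive, finite and independent of $\phi$. Since $(\phi\alpha_1)\wedge d(\phi\alpha_1)=\phi^2\alpha_1\wedge d\alpha_1$,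 the shell has volume
$$\int_{1<r<R_2}\phi^2\,C\,dt\wedge r\,dr\wedge d\theta ,$$
which the choice of $\phi$ makes as large as we like. By Pesin $h_\mu=\int\chi\,d\mu>0$, and by Theorem 1
$$\frac{\mathrm{Vol}\cdot\inf_J\mathcal E(J)}{h_\mu^2}=\mathrm{Vol}\cdot\frac{\int\chi^2d\mu}{(\int\chi\,d\mu)^2}\longrightarrow\infty .\qquad\square$$
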